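# Curves on abelian varieties whose tangent direction forgets a coordinate

## The curve $P_1(x_1)=\dots=P_n(x_n)=T(y)$

Let $n\ge 2$, let $T(y)=y^3-3y$, and let $P_i(x)=x^3-3r_i^2x+b_i$ for $i=1,\dots,n$. Each equation $P_i(x_i)=T(y)$ defines a plane cubic, in general an elliptic curve $F_i$, and $y$ is a function of degree $3$ on it. Gluing the $F_i$ along $y$ gives a curve
$$C:\qquad P_1(x_1)=P_2(x_2)=\dots=P_n(x_n)=T(y)$$
inside the abelian variety $F_1\times\dots\times F_n$.

Compute its tangent direction. On $F_i$ we have $P_i'(x_i)\,dx_i=T'(y)\,dy$, and the invariant differential is $\omega_i=dy/P_i'(x_i)$. When $\omega_1,\dots,\omega_n$ are restricted to $C$, the letter $y$ denotes the same function in all of them. So the tangent line to $C$, in the coordinates dual to $\omega_1,\dots,\omega_n$, is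
$$\Bigl[\tfrac1{P_1'(x_1)}:\dots:\tfrac1{P_n'(x_n)}\Bigr],$$
and $y$ has disappeared. If $(x_1,\dots,x_n,y)$ lies on $C$ and $T(y)=T(y')=T(y'')$, then $(x_1,\dots,x_n,y')$ and $(x_1,\dots,x_n,y'')$ also lie on $C$, and the three points have parallel tangent lines. Yet no symmetry of the abelian variety needs to permute these three points.

This construction disproves a conjecture on monodromy. The conjecture says that the points of a curve $C\subset A$ at which a general invariant form vanishes are permuted, as the form varies, by one of the groups $S_d$, $W(C_k)$, $W(D_k)$, as soon as $C$ has no evident symmetry. The curve above groups these points into triples of parallel tangents, and the three families of groups do not allow triples.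

## Conormal Gauss maps, monodromy, and big groups

Throughout, $A$ is a complex abelian variety of dimension $n\ge2$. A *curve* $C\subset A$ is an irreducible closed subvariety of dimension $1$. We write $E_1$ and $E_\rho$ for the elliptic curves with complex multiplication by $\mathbb Z[i]$ and $\mathbb Z[\rho]$, $\rho=e^{2\pi i/3}$; their $j$-invariants are $1728$ and $0$.

**Definition (conditions on curves).** $C$ is *non-degenerate* if no translate of $C$ is contained in a proper abelian subvariety. It is *invariant under a non-trivial translation* if $C+a=C$ for some $a\ne0$, and *invariant under a reflection* if $a-C=C$ for some $a\in A$.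

**Definition (conormal Gauss map).** Identify $T^*A\cong A\times T_0^*A$. The conormal variety $\Lambda_C\subset T^*A$ is the closure of the conormal bundle to the smooth locus of $C$; it is irreducible of dimension $n$. The conormal Gauss map is the projection $\gamma_C:\Lambda_C\to T_0^*A$. For non-degenerate $C$ it is generically finite, of degree $d$ say. The group $\mathrm{Gal}(\gamma_C)$ is the image of $\pi_1(V)$ in the symmetric group of a fiber, where $V\subset T_0^*A$ is a dense open subset over which $\gamma_C$ is finite étale.

The choice of $V$ does not matter, because of a standard fact that we use several times: *if $V$ is a dense Zariski-open subset of a smooth connected variety $X$, then $\pi_1(V)\to\pi_1(X)$ is surjective.*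

**Definition (big).** $\mathrm{Gal}(\gamma_C)$ is *big* if, as a permutation group on the $d$ points, it is one of the following:

- (A) the full symmetric group $S_d=W(A_{d-1})$;
- (C) $d=2k$, the points are partitioned into $k$ pairs, and the group is the full group $W(C_k)=(\mathbb Z/2)^k\rtimes S_k$ of permutations preserving the pairing, i.e. the signed permutations of $\pm e_1,\dots,\pm e_k$;
- (D) $d=2k$, the points are partitioned into $k$ pairs, and the group is the index-two subgroup $W(D_k)\subset W(C_k)$ of signed permutations with an even number of sign changes.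

**Conjecture.** Suppose $A$ is not isogenous to $E_1^{\oplus n}$ or $E_\rho^{\oplus n}$. For any non-degenerate curve $C\subset A$ that is invariant under no non-trivial translation or reflection, $\mathrm{Gal}(\gamma_C)$ is big.

### From forms to hyperplanes

Let $\tilde C$ be the normalization of $C$, and let $g:\tilde C\to\mathbb P(T_0A)=\mathbb P^{n-1}$ be the tangent-direction map; it is defined at smooth points and extends because $\tilde C$ is a smooth curve. Write $\check{\mathbb P}=\check{\mathbb P}^{n-1}$ for the space of hyperplanes. A nonzero $\xi\in T_0^*A$ defines the hyperplane $H_\xi=\{\xi=0\}$.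

**Lemma A.** (i) $C$ is non-degenerate if and only if no nonzero invariant form vanishes on $C$, that is, if and only if $g(\tilde C)$ lies in no hyperplane. (ii) If $C$ is non-degenerate, then $\mathrm{Gal}(\gamma_C)$ is the monodromy group of $\{(p,H):g(p)\in H\}\to\check{\mathbb P}$, and $d=\deg\gamma_C$ is the degree of $g^*H$ for a hyperplane $H$.

*Proof.* (i) If a translate of $C$ lies in a proper abelian subvariety $B$, then the pullback of a nonzero form from $A/B$ vanishes on $C$. Conversely, let $C$ be non-degenerate and $p_0\in C$. The map $p\mapsto p-p_0$ from $\tilde C$ to $A$ factors through a homomorphism $\mathrm{Jac}(\tilde C)\to A$. Its image is an abelian subvariety containing $C-p_0$, so it is $A$. Pullback of invariant forms along this surjection is injective, and $H^0(\mathrm{Jac}(\tilde C),\Omega^1)\to H^0(\tilde C,\Omega^1)$ is an isomorphism. So a nonzero form does not vanish on $C$.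

(ii) Put $\tilde\Lambda=\{(p,\xi)\in\tilde C\times T_0^*A:\xi|_{g(p)}=0\}$. It is a vector bundle of rank $n-1$ over $\tilde C$, so it is irreducible of dimension $n$. Over the smooth locus of $C$ it coincides with $\Lambda_C$. What differs has dimension $<n$ and does not dominate $T_0^*A$, so over a dense open set the two covers agree. Away from $\xi=0$, $\tilde\Lambda$ is the pullback of $\{(p,H):g(p)\in H\}$ along $\xi\mapsto H_\xi$. This map $T_0^*A\setminus0\to\check{\mathbb P}$ is a $\mathbb C^*$-bundle, so it is surjective on $\pi_1$ over any open subset, and the two monodromy groups are equal. For general $H$ the divisor $g^*H$ is reduced (Bertini), so the number of sheets is its degree. $\square$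

**The case $n=2$.** A hyperplane in $\mathbb P^1$ is a point, so $\mathrm{Gal}(\gamma_C)$ is just the monodromy group of the branched cover $g:\tilde C\to\mathbb P^1$.

**A case by hand with $n=3$.** Let $C$ be a hyperelliptic curve of genus $3$ in its Jacobian. Here $g$ is the canonical map, which has degree $2$ onto a conic $D'\cong\mathbb P^1$ and $8$ branch points. A general line $H$ meets the conic in two points $q_1,q_2$, and every unordered pair of points arises this way. Hence $d=4$, and the four points form two pairs, over $q_1$ and over $q_2$. Moving $q_1$ once around a branch point while $q_2$ stays fixed exchanges the two points over $q_1$ only, and moving the line can also exchange $q_1$ with $q_2$. So the group is all of $W(C_2)$, of order $8$.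

### Blocks

A *block* of a transitive permutation group $G$ is a nonempty set $\beta$ of points such that each $\sigma\beta$, $\sigma\in G$, equals $\beta$ or is disjoint from it. Its size divides the degree. For example, the pair $\{e_1,-e_1\}$ is a block of $W(C_k)$.

**Lemma B.** Let $G$ be a big permutation group of degree $d\ge6$. If $G$ has a block of size $b$ with $1<b<d$, then $b=2$.

*Proof.* $S_d$ has no blocks with $1<b<d$. Otherwise $d=2l$ with $l\ge3$, and since a block of $W(C_l)$ is a block of its subgroup $W(D_l)$ (also transitive), it suffices to treat $W(D_l)$. The stabilizer of $e_1$ contains all signed permutations of $e_2,\dots,e_l$ with an even number of sign changes. As $l-1\ge2$, these act transitively on $\{\pm e_i:i\ge2\}$: permutations move $e_2$ to any $e_i$, and changing the signs of $e_i$ and of one further vector gives $-e_i$. So the orbits of the stabilizer of $e_1$ are $\{e_1\}$, $\{-e_1\}$ and $\{\pm e_i:i\ge2\}$. A block containing $e_1$ is mapped to itself by this stabilizer, so it is a union of orbits and has size $1$, $2$, $2l-1$ or $2l$. The size divides $2l$, and $2l-1\nmid 2l$. Only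 $b=2$ remains. $\square$

To contradict the conjecture it is therefore enough to find a curve with $d\ge 6$ whose map $g$ factors through a map of degree $m\geq 3$, with $m<d$: points with the same image then form blocks of size $m$.

## Symmetric curves, and what the hypotheses exclude

The obvious way to make $g$ factor is to use symmetry. If $C+a=C$ with $a$ of order $m\ge3$, then $p$ and $p+a$ have the same tangent direction, and $g$ factors through $C/\langle a\rangle$. A reflection also preserves tangent directions, because $-1$ acts trivially on $\mathbb P(T_0A)$. The hypotheses of the conjecture forbid both. The next remark shows that they forbid all symmetries of this kind, so this approach stops here.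

**Remark C.** Let $C\subset A$ be non-degenerate, and let $\sigma\ne\mathrm{id}$ be an automorphism of the variety $A$ with $\sigma(C)=C$ and $g\circ\sigma=g$ on $\tilde C$. Then $\sigma$ is a translation, or a reflection $p\mapsto\alpha-p$, or $A\cong E_1^{\oplus n}$, or $A\cong E_\rho^{\oplus n}$.

*Proof.* Write $\sigma(p)=L(p)+\alpha$ with $L$ an automorphism of the group $A$, and regard $L$ also as a linear map of $T_0A$. Then $g(\sigma(p))=L(g(p))$, so $L$ fixes every point of $g(\tilde C)$. The fixed points of $L$ on $\mathbb P(T_0A)$ form the disjoint union of the projectivized eigenspaces, and the irreducible set $g(\tilde C)$ lies in one of them. Since it spans, $L$ is multiplication by a scalar $\lambda$. The surjection $\mathrm{Jac}(\tilde C)\to A$ shows that $\tilde C$ has genus $\ge n\ge2$, so its automorphism group is finite and $\sigma^N$ is the identity on $C$ for some $N\ge1$. Then $L^N(p-p')=p-p'$ for all $p,p'\in C$, and these differences generate $A$, so $L^N=\mathrm{id}$ and $\lambda$ is a root of unity. On $H_1(A,\mathbb Z)\otimes\mathbb C\cong T_0A\oplus\overline{T_0A}$ the map $L$ has only the eigenvalues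 $\lambda,\bar\lambda$. It is given by an integer matrix, so all conjugates of $\lambda$ over $\mathbb Q$ are among $\lambda,\bar\lambda$, and $\lambda$ has order $1,2,3,4$ or $6$. Order $1$ is a translation and order $2$ a reflection. Otherwise $\mathbb Z[\lambda]$ is $\mathbb Z[i]$ or $\mathbb Z[\rho]$, a principal ideal domain, and the lattice $\Lambda=H_1(A,\mathbb Z)\subset T_0A$ is a torsion-free module over it of $\mathbb Z$-rank $2n$. Thus $\Lambda=\bigoplus_{j=1}^n\mathbb Z[\lambda]v_j$. The $n$ vectors $v_j$ span $T_0A$ over $\mathbb C$, so they form a basis and $A\cong(\mathbb C/\mathbb Z[\lambda])^n$. $\square$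

So the map through which $g$ factors must not come from automorphisms of $A$. The curve of the first section has this feature: there $g$ factors because the forms $dy/P_i'(x_i)$ share the factor $dy$, and not because of a symmetry.

## The two theorems

**Theorem 1.** Let $n\ge2$ and let $A$ be isogenous to a product of $n$ elliptic curves (arbitrary, possibly isogenous or CM). Then there is a non-degenerate curve $C_A\subset A$, invariant under no non-trivial translation and no reflection, with $\deg\gamma_{C_A}=d=2(n-1)3^n$, such that $\mathrm{Gal}(\gamma_{C_A})$ preserves a partition of the $d$ points into blocks of size $3$. In particular $\mathrm{Gal}(\gamma_{C_A})$ is not big.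

Taking $A$ not isogenous to $E_1^{\oplus n}$ or $E_\rho^{\oplus n}$, for example $A=E^n$ with $E$ without CM, or a product of $n$ pairwise non-isogenous elliptic curves, shows that the conjecture is false for every $n\ge2$.

For Theorem 2, let $n\ge3$, let $C\subset A$ be any non-degenerate curve in an $n$-dimensional abelian variety, and keep $\tilde C$, $g$ as above. Put $D'=g(\tilde C)$, $k=\deg D'$, let $h:D\to D'$ be the normalization, and write $g=h\circ f$ with $f:\tilde C\to D$ of degree $m$. Let $M\subset S_m$ be the monodromy group of $f$. We write $M^{ab}$ additively, and $\bar\mu\in M^{ab}$ for the class of $\mu\in M$. For $q\in D$ let $\bar c_q\in M^{ab}$ be the class of a small positive loop around $q$; different paths from the base point to $q$ give conjugate elements of $M$, so $\bar c_q$ is well defined, and $\bar c_q=0$ unless $q$ is a branch point of $f$. For $x\in D'$ put $\bar c_x=\sum_{q\in h^{-1}(x)}\bar c_q$. (For instance, if $M=\mathbb Z/2$ and $x$ is a node of $D'$ with both preimages branch points, then $\bar c_x=1+1=0$.) Let $P\subset M^{ab}$ be the subgroup generated by all $\bar c_x$. The *wreath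 product* $M\wr S_k$ consists of the permutations $(m_1,\dots,m_k;\pi)$, $m_i\in M$, $\pi\in S_k$, acting on $\{1,\dots,m\}\times\{1,\dots,k\}$ by $(a,i)\mapsto(m_i(a),\pi(i))$. For example, $(\mathbb Z/2)\wr S_k=W(C_k)$.

**Theorem 2.** In this situation, as a permutation group on $\{1,\dots,m\}\times\{1,\dots,k\}$,
$$\mathrm{Gal}(\gamma_C)=\Bigl\{(m_1,\dots,m_k;\pi)\in M\wr S_k:\ \sum_i\bar m_i\in P\Bigr\}.$$
Hence: if $m=1$, it is $S_d$; if $m=2$, it is $W(C_k)$ when $P\ne0$ and $W(D_k)$ when $P=0$; if $m\ge3$, it is not big. So for $n\ge3$, $\mathrm{Gal}(\gamma_C)$ is big if and only if $\deg(\tilde C\to g(\tilde C))\le2$.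

For $n=2$ one has $D'=\mathbb P^1$ and $k=1$, and $\mathrm{Gal}(\gamma_C)=M$ is simply the monodromy group of $g$, so a formula of this kind would carry no information.

## Cubics $P(x)=T(y)$ with a prescribed $j$-invariant

The polynomial $T(y)=y^3-3y$ has critical points $\pm1$ and critical values $T(\pm1)=\mp2$. For $r,b\in\mathbb C$ put
$$a=r^3,\quad P(x)=x^3-3r^2x+b,\quad u=b+2a,\quad v=b-2a,\quad S=\{u,v\},\quad B=T^{-1}(S)\subset\mathbb C,$$
and let $F_{r,b}\subset\mathbb P^2$ be the closure of $P(x)=T(y)$. Since $P'(x)=3(x^2-r^2)$ and $P(\mp r)=b\pm2a$, the set $S$ is the set of critical values of $P$. Both $S$ and $B$ depend only on $(a,b)$.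

We need to realize every elliptic curve in this shape, and with a free parameter, since the parameter will later be used to destroy symmetries.

**Lemma D.** For every $j_0\in\mathbb C$ there is an irreducible curve $Z\subset\mathbb C^2$ on which each of the functions $u$, $v$, $b$ takes every value at most twice, such that for all $(a,b)\in Z$ and a suitable $r$ with $r^3=a$: $S\cap\{2,-2\}=\emptyset$, the cubic $F_{r,b}$ is smooth with $j$-invariant $j_0$, and $y:F_{r,b}\to\mathbb P^1$ has degree $3$, ramification divisor of degree $6$, and branch locus $B$, a finite subset of $\mathbb C$ with at least $3$ points.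

*Proof.*

**Step 1: smoothness.** This step finds when $F_{r,b}$ is an elliptic curve. At infinity the equation is $x^3=y^3$, which has three distinct solutions, so $F_{r,b}$ is smooth there, and $y$ has three distinct poles. A finite singular point satisfies $P'(x)=T'(y)=0$ and $P(x)=T(y)$, so it gives a common critical value of $P$ and $T$, and conversely. Hence $F_{r,b}$ is smooth if and only if $S\cap\{2,-2\}=\emptyset$. A smooth plane cubic is irreducible of genus $1$.

**Step 2: the branch locus of $y$.** Assume $F_{r,b}$ smooth. The function $y$ has degree $3$, and it is unramified at its three distinct poles. At a finite point, $y$ is ramified exactly where $P'(x)=0$: there $T'(y)\ne0$ by smoothness, so $x$ is a local coordinate and $dy=P'(x)\,dx/T'(y)$ vanishes; if $P'(x)\ne0$, then $y$ is a local coordinate. The points with $P'(x)=0$ have $T(y)=P(x)\in S$, and every $y$ with $T(y)\in S$ occurs. So the branch locus is $B=T^{-1}(S)$. It has at least $3$ points because $u$ is not a critical value of $T$. By Riemann–Hurwitz, $0=3\cdot(-2)+\deg R$, so the ramification divisor has degree $6$.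

**Step 3: the $j$-invariant.** Assume $F_{r,b}$ smooth and put $c=y-x$. Substituting $y=x+c$ turns $T(y)-P(x)=0$ into
$$3c\,x^2+3(c^2-1+r^2)\,x+(c^3-3c-b)=0.$$
Its discriminant in $x$ is $9(c^2-1+r^2)^2-12c(c^3-3c-b)=3q(c)$ with
$$q(c)=-c^4+6(r^2+1)c^2+4bc+3(r^2-1)^2.$$
The function $c$ is not constant on $F_{r,b}$, since a smooth cubic does not lie on a line. So $\mathbb C(F_{r,b})=\mathbb C(c,x)$ has degree at most $2$ over $\mathbb C(c)$, and degree $1$ is impossible in genus $1$. Hence $F_{r,b}$ is birational to $w^2=3q(c)$. For a quartic $q=a_0c^4+4a_1c^3+6a_2c^2+4a_3c+a_4$ recall the invariants $I=a_0a_4-4a_1a_3+3a_2^2$ and $J=a_0a_2a_4+2a_1a_2a_3-a_2^3-a_0a_3^2-a_1^2a_4$, and the classical formula $j=1728I^3/(I^3-27J^2)$, which does not change when $q$ is multiplied by a constant. Here $a_0=-1$, $a_1=0$, $a_2=r^2+1$, $a_3=b$, $a_4=3(r^2-1)^2$, so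
$$I=-3(r^2-1)^2+3(r^2+1)^2=12r^2,$$
$$J=b^2-(r^2+1)\bigl(3(r^2-1)^2+(r^2+1)^2\bigr)=b^2-4(r^2+1)(r^4-r^2+1)=b^2-4-4a^2.$$
With $I^3=1728a^2=27\cdot64a^2$ we get
$$j=\frac{1728\cdot64a^2}{64a^2-(b^2-4-4a^2)^2}.\tag{1}$$

**Step 4: the curve $Z$ for $j_0\ne0$.** Choose $\kappa$ with $\kappa^2=1-1728/j_0$, so $\kappa^2\ne1$, and let
$$Z=\{(a,b):\ b^2=4(a^2+2\kappa a+1),\ a\ne0\}.$$
Since $\kappa^2\ne1$, the quadratic $a^2+2\kappa a+1$ has distinct roots and the conic is non-degenerate; $Z$ is this conic minus finitely many points. A non-degenerate conic contains no line, so each of the lines $u=\mathrm{const}$, $v=\mathrm{const}$, $b=\mathrm{const}$ meets $Z$ at most twice. On $Z$ we have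
$$b^2-4(1\pm a)^2=8a(\kappa\mp1)\ne0.$$
If $b+2a$ or $b-2a$ were $\pm2$, then $b^2$ would equal $4(1+a)^2$ or $4(1-a)^2$; so $S\cap\{\pm2\}=\emptyset$ and $F_{r,b}$ is smooth for every cube root $r$ of $a$. Finally $b^2-4-4a^2=8\kappa a$, so (1) gives $j=1728/(1-\kappa^2)=j_0$.

**Step 5: the curve $Z$ for $j_0=0$.** Let $Z=\{(0,b):b\ne\pm2\}$ and $r=0$. Then $S=\{b\}$ does not meet $\{\pm2\}$, so $F_{0,b}$ is smooth, $I=0$, $J=b^2-4\ne0$ and $j=0$. On $Z$ we have $u=v=b$, which takes each value at most once. $\square$

**Two cubics by hand.** For $j_0=1728$ we have $\kappa=0$ and $b^2=4(a^2+1)$; the point $(a,b)=(\tfrac34,\tfrac52)$ lies on it, with $S=\{4,1\}$. For $j_0=0$ take $b=0$: the cubic $x^3=y^3-3y$, with $S=\{0\}$ and $B=\{0,\sqrt3,-\sqrt3\}$.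

## Möbius transformations preserving a branch locus

An affine map $p\mapsto\pm p+\alpha$ preserving our curve will turn out to induce a Möbius transformation in $y$ that preserves every branch locus. Such transformations must be excluded, and this does need care.

**The case where all $b_i=0$.** Then the $P_i$ and $T$ are odd, and $(x_i,y)\mapsto(-x_i,-y)$ is an automorphism of each $F_i$. It maps $\omega_i=dy/P_i'(x_i)$ to $-\omega_i$, because $P_i'$ is even; so it has the form $p\mapsto\alpha_i-p$. These maps all induce $y\mapsto-y$, so together they preserve $C$, and $C$ is invariant under a reflection. The next lemma says that on the curve $Z$ such coincidences are rare; the value $b=0$ appears in the proof as the last obstacle.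

**Lemma E.** Let $Z$ be as in the proof of Lemma D, and let $\mu\ne\mathrm{id}$ be a Möbius transformation. Then only finitely many $(a,b)\in Z$ satisfy $\mu(B)=B$.

*Proof.* Suppose an infinite set $\Sigma\subset Z$ of such points exists. For $(a,b)\in\Sigma$ and $y\in T^{-1}(u)$ we have $\mu(y)\in B$, so $T(\mu(y))\in\{u,v\}$. The values of $u$ on $\Sigma$ form an infinite set, since $u$ takes each value at most twice.

**Case 1: $T(\mu(y))=T(y)$ for infinitely many such $y$.** Then the rational functions $T\circ\mu$ and $T$ are equal. The only pole of $T$ is $\infty$ and the only pole of $T\circ\mu$ is $\mu^{-1}(\infty)$, so $\mu(\infty)=\infty$ and $\mu(y)=cy+e$. Now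
$$T(cy+e)=c^3y^3+3c^2e\,y^2+3c(e^2-1)\,y+e^3-3e.\tag{2}$$
Comparing with $y^3-3y$ gives $c^3=1$, then $e=0$, then $c=1$. So $\mu=\mathrm{id}$, a contradiction.

**Case 2: $T(\mu(y))=T(y)=u$ for only finitely many such $y$.** Each such $y$ determines $u=T(y)$, hence at most two points of $Z$; remove these finitely many points from $\Sigma$. For the remaining infinitely many points, $T\circ\mu$ takes the single value $v$ on $T^{-1}(u)$. Let $\Gamma\subset\mathbb P^1\times\mathbb P^1$ be the image of $y\mapsto(T(y),T(\mu(y)))$, an irreducible curve. For infinitely many $u$ its fiber over $u$ is a single point, so the first projection $\Gamma\to\mathbb P^1$ has degree $1$. Hence the second coordinate is a rational function of the first: $T\circ\mu=\nu\circ T$, and comparing degrees shows that $\nu$ has degree $1$. The only point of ramification index $3$ of $T$ is $\infty$. For $T\circ\mu$ the only such point is $\mu^{-1}(\infty)$, and for $\nu\circ T$ it is $\infty$; so $\mu(\infty)=\infty$, and then $\nu(\infty)=\nu(T(\infty))=T(\mu(\infty))=\infty$. Write $\mu(y)=cy+e$ and $\nu(s)=c's+e'$. Comparing (2) with $c'y^3-3c'y+e'$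 gives $e=0$, $c'=c^3$, $c'=c$, $e'=0$. So $c^2=1$, and $c=-1$ because $\mu\ne\mathrm{id}$. Then $\nu(s)=-s$ and $v=\nu(u)=-u$, i.e. $b=0$, for infinitely many points of $Z$. But $b$ takes the value $0$ at most twice on $Z$, a contradiction. $\square$

## Proof of Theorem 1

**Step 1: choosing the cubics.** We arrange that the branch loci are disjoint and have no common symmetry. Let $A$ be isogenous to $E_1'\times\dots\times E_n'$, and let $Z_i$ be the curve of Lemma D for $j_0=j(E_i')$. Choose $(a_1,b_1)\in Z_1$. The group $M_1$ of Möbius transformations preserving $B_1$ is finite, because $B_1$ is finite with at least $3$ points. By Lemma E all but finitely many $(a_2,b_2)\in Z_2$ have the property that no $\mu\in M_1\setminus\{\mathrm{id}\}$ preserves $B_2$. All but finitely many have $S_1\cap S_2=\emptyset$, since $u$ and $v$ take each value at most twice on $Z_2$. Choose such a point. Then choose $(a_i,b_i)\in Z_i$ for $i\ge3$ successively so that $S_1,\dots,S_n$ are pairwise disjoint. We get cubics $P_i$ and elliptic curves $F_i:\ P_i(x_i)=T(y)$ with $F_i\cong E_i'$, such that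

1. the sets $B_i=T^{-1}(S_i)$ are pairwise disjoint;
2. the only Möbius transformation preserving all $B_i$ is the identity.

From now on only conditions 1 and 2, the shape of the cubics, and the facts in Lemma D are used. Choose an origin on each $F_i$ and put
$$A_0=F_1\times\dots\times F_n,\qquad C=\{(p_1,\dots,p_n)\in A_0:\ y(p_1)=\dots=y(p_n)\}=F_1\times_{\mathbb P^1}\dots\times_{\mathbb P^1}F_n.$$

**Step 2: $C$ is smooth.** Over a point of $\mathbb P^1$ at most one factor, say $F_i$, is ramified, by condition 1. The other factors are étale there, so $C\to F_i$ is étale over that point of $\mathbb P^1$, and $F_i$ is smooth.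

**Step 3: $C$ is irreducible.** Let $K_i=\mathbb C(F_i)=\mathbb C(x_i,y)$, so $[K_i:\mathbb C(y)]=3$, and let $L_i$ be the Galois closure of $K_i$ over $\mathbb C(y)$. It is unramified outside $B_i$. For $I\subset\{1,\dots,n\}$ and $j\notin I$, let $L_I$ be the compositum of the $L_i$, $i\in I$. The field $L_j\cap L_I$ is Galois over $\mathbb C(y)$. It is unramified outside $B_j$ and also outside $\bigcup_{i\in I}B_i$; these sets are disjoint, so it is unramified everywhere. Since $\mathbb P^1$ is simply connected, $L_j\cap L_I=\mathbb C(y)$. As $L_j$ is Galois, $[L_jL_I:L_I]=[L_j:\mathbb C(y)]$. By induction $[L_1\cdots L_n:\mathbb C(y)]=\prod[L_i:\mathbb C(y)]$, so the surjection $\bigotimes_{\mathbb C(y)}L_i\to L_1\cdots L_n$ is an isomorphism. The subring $\bigotimes_{\mathbb C(y)}K_i$ therefore maps isomorphically onto $K_1\cdots K_n$, a field of degree $3^n$ over $\mathbb C(y)$. The intersections just computed also give, for every $i$ and for $i\ne j$,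
$$K_i\cap\Bigl(\prod_{l\ne i}K_l\Bigr)=\mathbb C(y),\qquad K_i\cap K_j=\mathbb C(y).\tag{3}$$
The map $C\to\mathbb P^1$ is finite and flat, being composed of base changes of the finite flat maps $F_i\to\mathbb P^1$. So every component of $C$ dominates $\mathbb P^1$, and the generic fiber is the spectrum of the field $\bigotimes K_i$. Hence $C$ is irreducible, of degree $3^n$ over $\mathbb P^1$, with $\mathbb C(C)=\mathbb C(x_1,\dots,x_n,y)$.

**Step 4: the invariant forms.** On $F_i$ put $\omega_i=dy/P_i'(x_i)=dx_i/T'(y)$. At a finite point one of $P_i'(x_i)$, $T'(y)$ is nonzero, and correspondingly $y$ or $x_i$ is a local coordinate; so $\omega_i$ is regular and nonzero. At the three points at infinity $x_i$ and $y$ have simple poles, so $dy$ and $P_i'(x_i)$ both have double poles, and again $\omega_i$ is regular and nonzero. Thus $\omega_i$ is the invariant differential, the pullbacks of $\omega_1,\dots,\omega_n$ form a basis of $T_0^*A_0=H^0(A_0,\Omega^1)$, and they restrict to $dy/P_i'(x_i)$ on $C$ with the same function $y$.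

**Step 5: $C$ is non-degenerate.** By Lemma A it suffices that no nonzero invariant form vanishes on $C$. Suppose $\sum c_i/P_i'(x_i)=0$ in $\mathbb C(C)$ with, say, $c_1\ne0$. Then $1/P_1'(x_1)\in K_1\cap(K_2\cdots K_n)=\mathbb C(y)$ by (3). So $x_1^2\in\mathbb C(y)$, contradicting $[\mathbb C(x_1,y):\mathbb C(y)]=3$. The argument is the same for any index.

**Step 6: the degree.** Since $C\subset A_0$ is smooth, the invariant forms generate the canonical bundle $K_C$, and the zero divisor of a general $\xi$ on $C$ is reduced. Its points are the $p$ with $g(p)\in H_\xi$, so $d=\deg K_C$. We apply Riemann–Hurwitz to $C\to\mathbb P^1$. The ramification over $B_i$ comes from $F_i$ alone: the map $C\to F_i$ has degree $3^{n-1}$ and is étale there, and $F_i\to\mathbb P^1$ has ramification of degree $6$. So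
$$d=-2\cdot3^n+n\cdot3^{n-1}\cdot6=2(n-1)3^n\ge18.$$

**Step 7: blocks of size $3$.** Here the missing $y$ is used. The tangent-direction map is
$$g=\bigl[1/P_1'(x_1):\dots:1/P_n'(x_n)\bigr]:C\to\mathbb P^{n-1}.$$
Let $K_D=\mathbb C(x_1,\dots,x_n)\subset\mathbb C(C)$ and $s=T(y)=P_i(x_i)\in K_D$. We claim $[\mathbb C(C):K_D]=3$. Since $\mathbb C(C)=K_D(y)$ and $T(y)=s$, the degree is at most $3$. Each $x_i$ has degree at most $3$ over $\mathbb C(s)$, so $[K_D:\mathbb C(s)]\le3^n$. On the other hand $[\mathbb C(C):\mathbb C(s)]=[\mathbb C(C):\mathbb C(y)]\,[\mathbb C(y):\mathbb C(s)]=3^n\cdot3$. This forces both bounds to be equalities.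

Let $D$ be the smooth projective curve with function field $K_D$, and $f:C\to D$ the resulting map of degree $3$. The components of $g$ lie in $K_D$, so $g=\bar g\circ f$ for a morphism $\bar g:D\to\mathbb P^{n-1}$. Put $\Lambda_D=\{(q,\xi)\in D\times T_0^*A_0:\xi|_{\bar g(q)}=0\}$, a vector bundle of rank $n-1$ over $D$, hence irreducible. Since $C$ is smooth, $\Lambda_C=\{(p,\xi):\xi|_{g(p)}=0\}=\Lambda_D\times_DC$, and $\gamma_C$ factors as
$$\Lambda_C\xrightarrow{\ 3:1\ }\Lambda_D\longrightarrow T_0^*A_0.$$
Over a general $\xi_0$ the fiber of $\gamma_C$ maps $3:1$ and equivariantly for the monodromy onto the fiber of $\Lambda_D$. So $\mathrm{Gal}(\gamma_C)$ preserves a partition into $d/3\ge6$ blocks of size $3$. By Lemma B it is not big.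

**Step 8: no translations or reflections.** We show that if $\sigma(p)=\varepsilon p+\alpha$ on $A_0$, $\varepsilon=\pm1$, satisfies $\sigma(C)=C$, then $\varepsilon=1$ and $\alpha=0$. Write $\sigma=(\sigma_1,\dots,\sigma_n)$ with $\sigma_i(p)=\varepsilon p+\alpha_i$. For $p\in C$ the point $\sigma(p)$ lies on $C$, so $y(\sigma(p))=y(\sigma_i(p_i))$ for every $i$. Hence the function $y\circ\sigma$ on $C$ lies in every $K_i$, so it lies in $K_1\cap K_2=\mathbb C(y)$ by (3), and $y\circ\sigma=\mu\circ y$ with $\mu$ rational. Since $\sigma|_C$ is an automorphism, $y\circ\sigma$ and $y$ have the same degree, so $\mu$ is Möbius. As $C\to F_i$ is surjective, $y\circ\sigma_i=\mu\circ y$ on $F_i$ for all $i$. The left side has branch locus $B_i$ and the right side $\mu(B_i)$, so $\mu(B_i)=B_i$ for all $i$, and $\mu=\mathrm{id}$ by condition 2. Thus each $\sigma_i$ is a deck transformation of $y:F_i\to\mathbb P^1$.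

Suppose $\sigma_i\ne\mathrm{id}$. The deck group of a connected cover of degree $3$ acts freely on a general fiber, so it is cyclic of order $3$, generated by $\sigma_i$, and the cover is cyclic. In such a cover a ramification point has index $3$, is alone in its fiber, and so is fixed by $\sigma_i$; ramification points exist. If $\varepsilon=-1$, then $\sigma_i$ has order $2$, a contradiction. If $\varepsilon=1$, then $\sigma_i$ is a non-trivial translation without fixed points, a contradiction. So all $\sigma_i=\mathrm{id}$, which gives $\varepsilon=1$ and $\alpha=0$. (Cyclic covers do occur: on $x^3=y^3-3y$ the deck group is generated by $x\mapsto\rho x$, which is neither a translation nor a reflection.)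

**Step 9: passing to $A$ by an isogeny.** Let $\varphi:A_0\to A$ be an isogeny and $C_A=\varphi(C)$. If $C\to C_A$ had degree $>1$, then for some $0\ne\kappa\in\ker\varphi$ infinitely many $x\in C$ would satisfy $x+\kappa\in C$, because $\ker\varphi$ is finite. So $C+\kappa=C$, contradicting Step 8. Hence $C$ is the normalization of $C_A$. The isomorphism $d\varphi$ identifies $T_0^*A$ with $T_0^*A_0$, and $\Lambda_C$ and $\Lambda_{C_A}$ are birational over $T_0^*A$. So the degree, the monodromy group and its blocks are the same. By Lemma A, $C_A$ is non-degenerate, because the invariant forms of $A$ pull back to those of $A_0$.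

Let $\sigma(p)=\varepsilon p+\alpha$ preserve $C_A$. It lifts to an automorphism $\tilde\sigma$ of the normalization $C$ with $\varphi\tilde\sigma=\sigma\varphi$. Choose $\tilde\alpha\in A_0$ with $\varphi(\tilde\alpha)=\alpha$. The map $p\mapsto\tilde\sigma(p)-\varepsilon p-\tilde\alpha$ on $C$ takes values in $\ker\varphi$, which is finite, so it is a constant $\kappa$. Thus $C$ is preserved by $p\mapsto\varepsilon p+\tilde\alpha+\kappa$. By Step 8, $\varepsilon=1$ and $\tilde\alpha+\kappa=0$, so $\alpha=\varphi(-\kappa)=0$. $\blacksquare$

## An explicit curve of genus $10$ in $E_1\times E_\rho$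

For $n=2$ the two cubics computed by hand above give an explicit counterexample. Let $r^3=\tfrac34$ and
$$C:\qquad x_1^3-3r^2x_1+\tfrac52=x_2^3=y^3-3y.$$
The first cubic is $E_1$, with $S_1=\{1,4\}$; the second is $E_\rho$, with $S_2=\{0\}$. So condition 1 holds. We check condition 2 directly.

The set $B_2=\{0,\sqrt3,-\sqrt3\}$ is preserved by exactly six Möbius transformations, one for each permutation of it, all with real coefficients. The set $B_1$ consists of the roots of $T=1$ and of $T=4$. The roots of $T=1$ are three real numbers, since $T(-2)=-2$, $T(-1)=2$, $T(1)=-2$, $T(2)=2$. On $(-\infty,1]$ we have $T\le2$, and $T$ increases on $[1,\infty)$ with $T(2)=2$. So $T=4$ has one real root $y_0>2$ and two non-real roots $z,\bar z$, with $z+\bar z=-y_0$ and $z\bar z=4/y_0$. A real Möbius transformation $\mu$ that preserves $B_1$ must preserve $\{z,\bar z\}$. We go through the five non-trivial $\mu$ preserving $B_2$.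

- The two of order $3$ are $\mu(y)=\frac{y+\sqrt3}{1-\sqrt3y}$ and its inverse, with fixed points $\pm i$. Having order $3$, they cannot interchange $z$ and $\bar z$, so they would fix $z$. But $T(\pm i)=\mp4i\ne4$.
- For $\mu(y)=-y$: the fixed points are $0,\infty$, so $-z=\bar z$ would be needed, but $z+\bar z=-y_0\ne0$.
- For $\mu(y)=\frac{\sqrt3-y}{1+\sqrt3y}$, which swaps $0$ and $\sqrt3$: the fixed points satisfy $\sqrt3y^2+2y-\sqrt3=0$ and are real. So $\mu(z)=\bar z$ would be needed, i.e. $\sqrt3z\bar z+z+\bar z=\sqrt3$, i.e. $y_0^2+\sqrt3y_0-4\sqrt3=0$. But $y_0>2$ makes the left side larger than $4-2\sqrt3>0$.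
- For $\mu(y)=\frac{y+\sqrt3}{\sqrt3y-1}$, which swaps $0$ and $-\sqrt3$: the fixed points satisfy $\sqrt3y^2-2y-\sqrt3=0$ and are real. So $\sqrt3z\bar z-(z+\bar z)=\sqrt3$ would be needed, i.e. $4\sqrt3/y_0+y_0=\sqrt3$, impossible since $y_0>2$.

So condition 2 holds, and Steps 2–8 apply. The curve $C$ is smooth with $\deg K_C=18$, i.e. of genus $10$. It is non-degenerate in $E_1\times E_\rho$ and invariant under no non-trivial translation or reflection. The group $\mathrm{Gal}(\gamma_C)$ is the monodromy group of the degree-$18$ function $x_2^2/(x_1^2-r^2)$ on $C$, which does not involve $y$, and it has blocks of size $3$. Since $E_1$ and $E_\rho$ have different CM fields they are not isogenous, so $E_1\times E_\rho$ is isogenous to neither $E_1^{\oplus2}$ nor $E_\rho^{\oplus2}$.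

## Hyperplanes tangent to the curve of tangent directions

We turn to Theorem 2. By Lemma A the monodromy is that of hyperplane sections of $D'$, so we must know which hyperplanes meet $D'$ non-transversally. For $x\in\mathbb P^{n-1}$ write $x^\vee=\{H\in\check{\mathbb P}:x\in H\}$, a hyperplane in $\check{\mathbb P}$. For an irreducible curve $D'$ let $D'^\vee\subset\check{\mathbb P}$ be the closure of the set of hyperplanes tangent to $D'$ at a smooth point. (For a smooth conic in $\mathbb P^2$, this is the set of tangent lines, again a conic.) The *contact order* of $H$ at a smooth point $x\in D'$ is the vanishing order at $x$ of an equation of $H$ restricted to $D'$; tangency means contact order $\ge2$.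

The next lemma is biduality in characteristic $0$, for which see Kleiman, "Tangency and duality", and SGA 7, Exp. XVII; for curves the proof is short, so we give it.

**Lemma F.** Let $n\ge3$, let $D'\subset\mathbb P^{n-1}$ be an irreducible curve lying in no hyperplane, and let $\Sigma\subset D'$ be a finite set containing $\mathrm{Sing}(D')$.

1. $D'^\vee$ is an irreducible hypersurface. A hyperplane $H$ with $H\cap\Sigma=\emptyset$ lies in $D'^\vee$ if and only if it is tangent to $D'$ somewhere.
2. $D'^\vee\ne x^\vee$ for every $x$.
3. A general $H_1\in D'^\vee$ is a smooth point of $D'^\vee$, does not meet $\Sigma$, and is tangent to $D'$ at exactly one point $x_1$, with contact order exactly $2$. Moreover $D'^\vee$ and $x_1^\vee$ have the same tangent space at $H_1$.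

*Proof.* Let $N^\circ$ be the set of pairs $(x,H)$ with $x\in D'$ smooth and $H$ tangent to $D'$ at $x$. It is a $\mathbb P^{n-3}$-bundle over the smooth locus, hence smooth and irreducible of dimension $n-2$. Let $N$ be its closure in $D'\times\check{\mathbb P}$; then $D'^\vee$ is the image of $N$. The fiber of $N$ over $H$ lies in $(H\cap D')\times\{H\}$, which is finite since $D'\not\subset H$. So $D'^\vee$ is irreducible of dimension $n-2$. If $H\in D'^\vee$ misses $\Sigma$, choose $(x,H)\in N$; then $x$ is a smooth point, and since $N^\circ$ is closed over the smooth locus, $(x,H)\in N^\circ$. This proves 1.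

By generic smoothness there is a dense open set $V$ in the smooth locus of $D'^\vee$, contained in the image of $N^\circ$, over which $N^\circ\to D'^\vee$ is étale. Let $(x,H)\in N^\circ$ with $H\in V$. Any tangent vector to $D'^\vee$ at $H$ is the velocity of a germ $H(s)$ that lifts to a germ $(x(s),H(s))$ in $N^\circ$. Choose holomorphic lifts $\varphi(s)\in\mathbb C^n\setminus0$ of $x(s)$ and linear forms $\eta(s)$ defining $H(s)$. Then $\eta(\varphi)=0$. Also $\eta(\varphi')=0$, because $\varphi'(s)$ lies in the $2$-dimensional space over the tangent line of $D'$ at $x(s)$, and this line lies in $H(s)$. Differentiating $\eta(\varphi)=0$ gives $\eta'(\varphi)=0$. So the velocity is tangent to $x^\vee$. Comparing dimensions, $D'^\vee$ and $x^\vee$ have the same tangent space at $H$. A hyperplane of $\check{\mathbb P}$ through $H$ is determined by its tangent space at $H$, so $x$ is determined by $H$: there is exactly one point of tangency among the smooth points. If $D'^\vee=x_0^\vee$ for some $x_0$, this would give $x=x_0$ for all $(x,H)\in N^\circ$ over $V$, but such $(x,H)$ are dense in $N^\circ$. This proves 2. It follows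 that a general $H_1\in D'^\vee$ lies in no $x^\vee$ with $x\in\Sigma$.

It remains to find the contact order. Let $\varphi(t)\in\mathbb C^n$ be a local parametrization of $D'$ near a smooth point. If $\varphi\wedge\varphi'\wedge\varphi''\equiv0$, then near points with $\varphi\wedge\varphi'\ne0$ the vectors $\varphi,\varphi'$ satisfy a linear differential equation, so they span a fixed plane, and $D'$ is a line. This is impossible, since $D'$ lies in no hyperplane and $n-1\ge2$. So for general $x$ the forms $\eta$ with $\eta(\varphi)=\eta(\varphi')=\eta(\varphi'')=0$ are a proper linear subspace of those with $\eta(\varphi)=\eta(\varphi')=0$. Hence the pairs with contact order $\ge3$ form a proper closed subset of $N^\circ$, of dimension $\le n-3$, and its image is not dense in $D'^\vee$. $\square$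

## Proof of Theorem 2: monodromy inside the wreath product

By Lemma A, $D'$ lies in no hyperplane, so it is a curve. Its degree satisfies $k\ge n-1\ge2$, since some hyperplane passes through $n-1$ given points of $D'$ and does not contain $D'$. Let $\mathcal G=\mathrm{Gal}(\gamma_C)$, the monodromy group of $\{(p,H):g(p)\in H\}\to\check{\mathbb P}$; its degree is $d=mk$.

**Setup.** Let $\mathrm{Br}(f)\subset D$ be the branch locus, $D^\circ=D\setminus\mathrm{Br}(f)$, and $\Sigma=h(\mathrm{Br}(f))\cup\mathrm{Sing}(D')$, a finite set. Let $U\subset\check{\mathbb P}$ be the complement of $D'^\vee$ and of all $x^\vee$, $x\in\Sigma$. By Lemma F(1),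
$$H\in U\iff h^*H\text{ consists of }k\text{ distinct points, none of them in }h^{-1}(\Sigma).\tag{4}$$
In particular these points lie in $D^\circ$, and both covers $\{(q,H)\}$ and $\{(p,H)\}$ are finite étale over $U$.

Fix $H_0\in U$, write $h^*H_0=q_1+\dots+q_k$, choose a base point $q_*\in D^\circ$, identify $f^{-1}(q_*)$ with $\{1,\dots,m\}$, and choose paths $\beta_i$ in $D^\circ$ from $q_*$ to $q_i$. Transport along $\beta_i$ identifies the *$i$-th block* $f^{-1}(q_i)$ with $\{1,\dots,m\}$. A loop in $U$ based at $H_0$ lifts to $k$ paths in $D^\circ$, the $i$-th one, $\delta_i$, going from $q_i$ to $q_{\pi(i)}$. It carries block $i$ to block $\pi(i)$ by transport along $\delta_i$; in our coordinates this is transport along the loop $\beta_i,\delta_i,\beta_{\pi(i)}^{-1}$ at $q_*$, an element $m_i\in M$. So $\mathcal G\subset M\wr S_k$.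

Let
$$\chi:M\wr S_k\to M^{ab},\qquad(m_1,\dots,m_k;\pi)\mapsto\sum_i\bar m_i.$$
It is a homomorphism, since the $i$-th entry of a product $(m;\pi)(m';\pi')$ is $m_{\pi'(i)}m'_i$. For a loop as above, $\sum_i(\beta_i+\delta_i-\beta_{\pi(i)})=\sum_i\delta_i$, so
$$\chi(\text{loop})=\text{image of the }1\text{-cycle }\textstyle\sum_i\delta_i\text{ under }H_1(D^\circ,\mathbb Z)\to M^{ab}.\tag{5}$$
Changing the identification of a block by an element of $M$ conjugates $\mathcal G$ by an element of $M^k$. The group in the theorem is $\chi^{-1}(P)$, which is normal in $M\wr S_k$, so such changes are harmless.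

**Step 1: two blocks move independently.** *Claim: $\mathcal G\to S_k$ is $2$-transitive, and the subgroup of $\mathcal G$ fixing blocks $1$ and $2$ maps onto $M\times M$.* Let
$$I_2=\{(q,q',H):H\in U,\ q\ne q',\ q,q'\in h^*H\}.$$
This is the covering of $U$ whose fibers are the ordered pairs of distinct points of $h^*H$. Let $W=\{(q,q')\in D^\circ\times D^\circ:h(q)\ne h(q')\}$, a dense open subset of $D^\circ\times D^\circ$. For $(q,q')\in W$ the hyperplanes through $h(q)$ and $h(q')$ form a $\mathbb P^{n-3}$; this is where $n\ge3$ is used. So they form a $\mathbb P^{n-3}$-bundle $X\to W$, which is smooth and irreducible. For $H\in U$, distinct points of $h^*H$ have distinct images in $D'$, since these images are smooth points of $D'$; hence $I_2$ is the preimage of $U$ in $X$. It is open, and it is nonempty because $k\ge2$. Thus $I_2$ is connected and $\pi_1(U)$ acts transitively on ordered pairs of blocks. Moreover all of the following maps are surjective: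
$$\pi_1(I_2)\to\pi_1(X)\to\pi_1(W)\to\pi_1(D^\circ)^2\to M\times M;$$
the first and third are inclusions of dense open subsets of smooth connected varieties, and the second is a bundle with connected fiber. The image of $\pi_1(I_2,(q_1,q_2,H_0))$ in $\pi_1(U,H_0)$ is the stabilizer of $q_1$ and $q_2$, and it acts on blocks $1,2$ through the composite. This proves the claim.

**Step 2: a transposition of two blocks.** We look at a general $H_1\in D'^\vee$. By Lemma F, $H_1$ misses $\Sigma$ and $h^*H_1=2q^*+(k-2\text{ distinct simple points})$, all outside $h^{-1}(\Sigma)$. Let $H_1=\{\ell_0=0\}$ and let $\ell_1$ be a general linear form, so $\ell_1(h(q^*))\ne0$. Near $q^*$ the function $-\ell_0/\ell_1$ on $D$ vanishes to order $2$, so it equals $z^2$ for a local coordinate $z$, and $H_\varepsilon=\{\ell_0+\varepsilon\ell_1=0\}$ meets this neighborhood where $z^2=\varepsilon$. For small $\varepsilon\ne0$ the divisor $h^*H_\varepsilon$ thus has two distinct points near $q^*$ and one near each simple point, so $H_\varepsilon\in U$ by (4). By Lemma F(3) and $\ell_1(h(q^*))\ne0$, the line $\{H_\varepsilon\}$ is transverse to $D'^\vee$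 at $H_1$. So a small circle $\varepsilon=\delta e^{i\theta}$, joined to $H_0$ by a path in $U$, is a meridian of $D'^\vee$.

Along the circle, the two points $z=\pm\sqrt\varepsilon$ are interchanged inside a small disc in $D^\circ$ over which $f$ is trivial, and the other points make small loops in discs over which $f$ is trivial. So the meridian acts as an element $\tau\in\mathcal G$ that swaps two blocks by mutually inverse bijections and is the identity on all other blocks. In coordinates, if the blocks are $i,j$, then $m_i=\beta$, $m_j=\beta^{-1}$ with $\beta\in M$, and the other entries are $1$. In particular $\chi(\tau)=0$. Renumber so that $i=1$, $j=2$, and re-identify block $2$ by $\beta\in M$; then $\tau=(1,\dots,1;(1\,2))$. The image of $\mathcal G$ in $S_k$ is $2$-transitive and contains a transposition, so it contains all transpositions and is $S_k$.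

**Step 3: $\mathcal G=\chi^{-1}(P')$ for a subgroup $P'\subset M^{ab}$.** Let $N=\mathcal G\cap M^k$, where $M^k$ is the subgroup with $\pi=1$. For $\mu\in M$ choose, by Step 1, $\sigma\in\mathcal G$ fixing blocks $1$ and $2$ and acting on them by $(1,\mu)$. Both $\tau$ and $\sigma\tau\sigma^{-1}$ are trivial on the other blocks. On the first two,
$$\sigma\tau\sigma^{-1}:(a,1)\mapsto(\mu a,2),\qquad(a,2)\mapsto(\mu^{-1}a,1),$$
so
$$\sigma\tau\sigma^{-1}\tau=(\mu^{-1},\mu,1,\dots,1)=:e(\mu)\in N.$$
Next,
$$e(\mu)\,e(\mu')\,e(\mu'\mu)^{-1}=(1,\ \mu\mu'\mu^{-1}\mu'^{-1},\ 1,\dots,1)\in N,$$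
since the first entry is $\mu^{-1}\mu'^{-1}\mu'\mu=1$. So $N$ contains $[M,M]$ placed in block $2$. Conjugating by elements of $\mathcal G$ that carry block $2$ to block $j$ conjugates the entry by an element of $M$, and $[M,M]$ is normal in $M$; hence $[M,M]^k\subset N$. Conjugating $e(\mu)$ by elements of $\mathcal G$ that carry blocks $(1,2)$ to $(i,j)$, we see that the image of $N$ in $(M^{ab})^k$ contains every element with entry $-\bar\mu$ at $i$, $\bar\mu$ at $j$ and $0$ elsewhere. These generate the kernel of the sum map $(M^{ab})^k\to M^{ab}$. Together with $[M,M]^k\subset N$ this shows that $N$ contains all $(m_i)\in M^k$ with $\sum\bar m_i=0$. Therefore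
$$N=\Bigl\{(m_i)\in M^k:\sum\bar m_i\in P'\Bigr\},\qquad P'=\chi(N).$$
The normal subgroup $R$ of $\mathcal G$ generated by $\tau$ maps onto $S_k$, because its image contains all transpositions, and $R\subset\ker\chi$. Given $\sigma\in\mathcal G$, choose $\varrho\in R$ with the same image in $S_k$; then $\sigma\varrho^{-1}\in N$ and $\chi(\sigma)=\chi(\sigma\varrho^{-1})\in P'$. So $\chi(\mathcal G)=P'$ and $\mathcal G\subset\chi^{-1}(P')$. Since $\chi^{-1}(P')\cap M^k=N$, we have $|\chi^{-1}(P')|\le|N|\,k!=|\mathcal G|$, hence $\mathcal G=\chi^{-1}(P')$.

**Step 4: $P'=P$.** We compute $\chi$ on generators. As $\check{\mathbb P}$ is simply connected, $\pi_1(U)$ is generated by the conjugates of meridians, one for each irreducible component of the complement of $U$: the hypersurface $D'^\vee$ and the hyperplanes $x^\vee$, $x\in\Sigma$. Since $M^{ab}$ is abelian, $P'=\chi(\mathcal G)$ is generated by the values of $\chi$ on these meridians. For $D'^\vee$ the value is $\chi(\tau)=0$ by Step 2.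

Let $x\in\Sigma$, and let $H_1\in x^\vee$ be general. It lies in no other component, since $x^\vee\ne D'^\vee$ by Lemma F(2). So $H_1$ meets $\Sigma$ only in $x$, and it is not tangent to $D'$ at any of its other intersection points, which are smooth points of $D'$. Hence
$$h^*H_1=\sum_{q\in h^{-1}(x)}\mu_q\,q+(\text{distinct simple points outside }h^{-1}(\Sigma)).$$
Let $H_1=\{\ell_0=0\}$ and choose $\ell_1$ with $\ell_1(x)\ne0$. The line $H_\varepsilon=\{\ell_0+\varepsilon\ell_1=0\}$ is then transverse to $x^\vee$ at $H_1$. Near $q\in h^{-1}(x)$ the function $-\ell_0/\ell_1$ vanishes to order $\mu_q$, so it equals $z^{\mu_q}$ for a local coordinate $z$, and the points of $h^*H_\varepsilon$ near $q$ are given by $z^{\mu_q}=\varepsilon$. For small $\varepsilon\ne0$ all $k$ points of $h^*H_\varepsilon$ are distinct and outside $h^{-1}(\Sigma)$, so $H_\varepsilon\in U$ by (4). When $\varepsilon$ runs once around a small circle, each of the $\mu_q$ points near $q$ moves through the angle $2\pi/\mu_q$, so together they trace a small circle around $q$ exactly once in the positive direction. This circle has image $\bar c_q$ in $M^{ab}$.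 The remaining points make loops in small discs in $D^\circ$ and contribute $0$. The lifts of the path connecting $H_0$ to the small circle are each traversed once in each direction, so they cancel in (5). Hence $\chi$ has the value $\sum_{q\in h^{-1}(x)}\bar c_q=\bar c_x$ on this meridian.

So $P'$ is generated by the $\bar c_x$ with $x\in\Sigma$. For $x\notin\Sigma$ no point of $h^{-1}(x)$ is a branch point of $f$, and $\bar c_x=0$. Therefore $P'=P$ and $\mathcal G=\chi^{-1}(P)$, which is the formula.

**Step 5: which of these groups are big.** If $m=1$, then $M$ is trivial and $\mathcal G=S_k=S_d$. If $m=2$, then $M$ is transitive on two points, so $M=M^{ab}=\mathbb Z/2$, and $d=2k$. For $P=\mathbb Z/2$ we get $\mathcal G=(\mathbb Z/2)\wr S_k=W(C_k)$. For $P=0$, for example when $f$ is étale, we get the signed permutations with an even number of sign changes, $\mathcal G=W(D_k)$. If $m\ge3$, then $d=mk\ge6$, and $\mathcal G$ has blocks of size $m$ with $2<m<d$ because $k\ge2$; by Lemma B it is not big. So for $n\ge3$ the group is big exactly when $m=\deg(\tilde C\to g(\tilde C))\le2$. $\blacksquare$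

The hyperelliptic example of genus $3$ agrees with the formula: $m=2$, $k=2$, $D'=D$ is a conic, each of the $8$ branch points has $\bar c_x=1$, so $P=\mathbb Z/2$ and the group is $W(C_2)$. For a non-hyperelliptic curve of genus $3$ in its Jacobian, $g$ is the embedding as a plane quartic, so $m=1$, $k=4$ and the group is $S_4$.
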